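# Competing with the best dyad at the price of two matrix–vector products per trial

## 1. A random vector in place of the matrix exponential

Here is the guess from which we start. A learner who has to maintain a normalized matrix exponential can probably get away with maintaining one random vector, multiplied in each trial by a cheap matrix factor. We first say what game the learner plays, then write the guess down precisely, and then test it.

**The game.** Fix $n\ge 2$. A *density matrix* is a positive semidefinite matrix of trace one, and a *dyad* is $uu^\top$ with $u\in\mathbb R^n$ a unit vector. In trial $t=1,2,\dots,T$ the algorithm chooses a density matrix $W_t\in\mathbb R^{n\times n}$. Then nature reveals a symmetric loss matrix $L_t\in\mathbb R^{n\times n}$ with $0\preceq L_t\preceq I$, and the algorithm pays $\mathrm{tr}(W_tL_t)$. Put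
$$L_{<t}=\sum_{s<t}L_s,\qquad A=L_{\le T}=\sum_{t=1}^TL_t,\qquad L^*=\inf_{\|u\|=1}\mathrm{tr}(uu^\top A)=\inf_{\|u\|=1}u^\top Au .$$
So $L^*$ is the smallest eigenvalue of $A$, and the infimum is attained at an eigenvector. The *regret* is $\sum_{t\le T}\mathrm{tr}(W_tL_t)-L^*$.

For instance, let $n=2$, $T=2$, $L_1=e_1e_1^\top$, $L_2=e_2e_2^\top$. Then $A=I$ and $L^*=1$. Playing $W_t=\frac12I$ twice costs $\frac12+\frac12=1$, so the regret is $0$.

The algorithm may be randomized. Instead of playing $W=\sum_i\sigma_iu_iu_i^\top$ it may play the dyad $u_iu_i^\top$ with probability $\sigma_i$, which has the same expected loss. For randomized algorithms, regret means expected regret, and the loss sequence is fixed in advance (an *oblivious* nature). The algorithm is given a number $\widehat L\ge L^*$ before the game starts.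

**The benchmark.** Matrix Hedge plays $W_t=\exp(-\eta L_{<t})/\mathrm{tr}\exp(-\eta L_{<t})$, and with $\eta=\sqrt{2\ln n/\widehat L}$ its regret is at most $\sqrt2\sqrt{\widehat L\ln n}+\ln n$. It takes $O(n^3)$ time per trial, because the exponential is typically computed from an eigendecomposition. We ask whether regret $O(\sqrt{\widehat L\ln n}+\ln n)$ can be had with $O(n^2)$ operations per trial. Operations are real arithmetic operations and random samples. Hidden constants are absolute, and the time per trial does not depend on $T$ or $\widehat L$.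

**The guess.** A *standard complex Gaussian vector* $g\in\mathbb C^n$ has i.i.d. entries $(\xi+i\xi')/\sqrt2$ with $\xi,\xi'$ independent $N(0,1)$. Its law is invariant under unitary maps, $\mathbb E\,gg^*=I$, and the $|g_j|^2$ are i.i.d. exponential with mean $1$. Put $\kappa=\eta/2$. The vector $v_t=\exp(-\kappa L_{<t})g$ satisfies $\mathbb E\,v_tv_t^*=\exp(-\eta L_{<t})$, so it is a random stand-in for the matrix of Matrix Hedge. If the losses commute, $\exp(-\kappa L_{<t})$ is the product of the $\exp(-\kappa L_s)$. If $L_s$ is a projection, then $\exp(-\kappa L_s)=I-(1-q)L_s$ with $q=e^{-\kappa}$. This suggests the update (Oja's rule)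
$$w_{t+1}=w_t-(1-q)L_tw_t,\qquad w_1\ \text{standard complex Gaussian},\tag{1}$$
which costs matrix–vector products only. Write $w_t=a_t+ib_t$ with $a_t,b_t\in\mathbb R^n$, and play
$$W_t=\frac{a_ta_t^\top+b_tb_t^\top}{\|w_t\|^2}.\tag{2}$$
This is a real density matrix, since $\|a_t\|^2+\|b_t\|^2=\|w_t\|^2$. Equivalently, one plays the dyad of $a_t/\|a_t\|$ with probability $\|a_t\|^2/\|w_t\|^2$ and the dyad of $b_t/\|b_t\|$ otherwise. As $L_t$ is real and symmetric, the cross terms $i(a_t^\top L_tb_t-b_t^\top L_ta_t)$ cancel, and the loss given $w_1$ and $q$ is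
$$\ell_t=\mathrm{tr}(W_tL_t)=\frac{w_t^*L_tw_t}{\|w_t\|^2}\in[0,1].\tag{3}$$
Because of the normalization, the expectation of $W_t$ is not the Matrix Hedge matrix even when everything commutes. So the rule needs an analysis of its own.

## 2. Two tests: one loss repeated, and commuting losses

**One loss repeated.** Let $n=2$, $L_t=e_1e_1^\top$ for all $t$, and $q=e^{-\kappa}$. If $w_1=(x,y)$, then $w_t=(q^{t-1}x,y)$, and $L^*=0$. Multiplying the first coordinate by $q$ gives $\|w_{t+1}\|^2=\|w_t\|^2(1-(1-q^2)\ell_t)\le\|w_t\|^2e^{-(1-q^2)\ell_t}$. Taking logarithms and summing,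
$$(1-q^2)\sum_{t\le T}\ell_t\le-\ln\frac{\|w_{T+1}\|^2}{\|w_1\|^2}\le-\ln\frac{|y|^2}{|x|^2+|y|^2}.$$
The last ratio is $E_2/(E_1+E_2)$ with independent exponentials, hence uniform on $(0,1)$, and $\mathbb E[-\ln(\cdot)]=1$. The expected total loss is at most $1/(1-e^{-\eta})$, whatever $T$ is. The guess passes.

The example shows the two ingredients: a norm that drops whenever the algorithm pays, and a random start that is not too far from the good direction. Both hold in general. We state them with a complex $q$, because the proofs do not change.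

**Lemma 1 (one-trial decrease).** Let $q\in\mathbb C$ with $|q|\le1$, and let $w_t\neq0$ follow (1). Then
$$\|w_{t+1}\|^2\le\|w_t\|^2\big(1-(1-|q|^2)\ell_t\big)\le\|w_t\|^2e^{-(1-|q|^2)\ell_t}.$$
If $L_t$ is a projection, the first inequality is an equality.

*Proof.* We have $w_{t+1}=Mw_t$ with $M=(I-L_t)+qL_t$. In an orthonormal eigenbasis of $L_t$, $M^*M$ is diagonal with entries $|(1-\lambda)+q\lambda|^2$, where $\lambda\in[0,1]$ runs over the eigenvalues. Convexity of $|\cdot|^2$ gives $|(1-\lambda)+q\lambda|^2\le(1-\lambda)+|q|^2\lambda$, with equality for $\lambda\in\{0,1\}$. So $M^*M\preceq I-(1-|q|^2)L_t$. Evaluate at $w_t$, use (3), and then $1-x\le e^{-x}$. $\square$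

Write $M_t=(I-L_t)+qL_t$. If no $w_t$ vanishes, multiplying over $t$ gives
$$(1-|q|^2)\sum_{t=1}^T\ell_t\le-\ln\frac{\|M_T\cdots M_1w_1\|^2}{\|w_1\|^2}.\tag{4}$$

**Lemma 2 (random start).** Let $H_m=\sum_{k=1}^m1/k$. For every fixed $M\in\mathbb C^{n\times n}$,
$$\mathbb E_{w_1}\ln\frac{\|Mw_1\|^2}{\|w_1\|^2}\ge\ln\|M\|^2-H_{n-1}.$$
For every fixed unit vector $v$, $X=|v^*w_1|^2/\|w_1\|^2$ satisfies $\mathbb E[-\ln X]=H_{n-1}$.

*Proof.* If $M=0$ there is nothing to show. Otherwise let $x$ be a top left singular vector, so that $M^*x=\|M\|v$ with $\|x\|=\|v\|=1$. Then $\|Mw_1\|\ge|x^*Mw_1|=\|M\|\,|v^*w_1|$, so it suffices to compute $\mathbb E[-\ln X]$. By unitary invariance $X$ has the law of $E_1/(E_1+\dots+E_n)$ with i.i.d. standard exponentials. This is the Beta$(1,n-1)$ law, so $P(X>x)=(1-x)^{n-1}$. Hence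
$$\mathbb E[-\ln X]=\int_0^\infty P(X<e^{-r})\,dr=\int_0^1\frac{P(X\le x)}{x}\,dx=\int_0^1\frac{1-y^{n-1}}{1-y}\,dy=\sum_{k=0}^{n-2}\int_0^1y^k\,dy=H_{n-1},$$
with $x=e^{-r}$ and then $y=1-x$. $\square$

With $q=e^{-\kappa}$ real, (4) and Lemma 2 give $(1-e^{-\eta})\,\mathbb E\sum_t\ell_t\le-2\ln\|M_T\cdots M_1\|+H_{n-1}$. What remains to be shown is
$$-\ln\|M_T\cdots M_1\|\le\kappa L^*.\tag{5}$$

**Commuting losses.** If the $L_t$ commute, they have a common orthonormal eigenbasis, $L_tu_i=\lambda_{t,i}u_i$, and $M_T\cdots M_1u_i=\prod_t(1-\lambda_{t,i}+q\lambda_{t,i})\,u_i$. Since $\lambda\mapsto q^\lambda$ is convex, $1-\lambda+q\lambda\ge q^\lambda$ on $[0,1]$, so the product is at least $q^{\sum_t\lambda_{t,i}}=e^{-\kappa\sum_t\lambda_{t,i}}$. The best $i$ gives $\sum_t\lambda_{t,i}=L^*$, and (5) holds. So $\mathbb E\sum_t\ell_t\le(\eta L^*+H_{n-1})/(1-e^{-\eta})$ for commuting losses. The guess passes again.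

## 3. Three lines in the plane defeat the real step

For losses that do not commute, (5) asks that the norm of a *product* be bounded below through the *sum* $A$. For $q=e^{-\kappa}$ this is false, and the failure damages the rule itself. In dimension two, the real rule (tuned as in Section 4 below) has regret linear in $\widehat L$.

Take $y_1=(1,0)$, $y_2=\frac15(3,4)$, $y_3=\frac15(3,-4)$. For $m\ge1$ put $q=4^{-1/m}$, that is, $\eta=2\kappa=\frac{\ln16}{m}$. One block consists of $3m$ trials: the loss $y_1y_1^\top$ for $m$ trials, then $y_2y_2^\top$ for $m$ trials, then $y_3y_3^\top$ for $m$ trials. Play $N$ blocks.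

*The comparator.* One block contributes $m(y_1y_1^\top+y_2y_2^\top+y_3y_3^\top)=m\,\mathrm{diag}(\tfrac{43}{25},\tfrac{32}{25})$ to $A$, so $L^*=\frac{32}{25}mN$.

*The product.* Since $(I-(1-q)yy^\top)^m=I-(1-q^m)yy^\top$ and $q^m=\frac14$, one block multiplies $w$ by
$$P=\frac1{100}\begin{pmatrix}73&36\\36&52\end{pmatrix}\cdot\frac1{100}\begin{pmatrix}73&-36\\-36&52\end{pmatrix}\cdot\begin{pmatrix}\frac14&0\\0&1\end{pmatrix}=10^{-4}\begin{pmatrix}1008.25&-756\\189&1408\end{pmatrix}.$$
Its determinant is $(\frac14)^3=\frac1{64}$ and its trace is $0.241625<0.25=2\sqrt{\det P}$. Hence the eigenvalues of $P$ are complex conjugates of modulus $\frac18$. They are distinct, so $P$ is diagonalizable over $\mathbb C$, and $\|P^Nw\|\le C\,8^{-N}\|w\|$ with $C$ independent of $N$ and $m$.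

So $-\ln\|P^N\|\ge N\ln8-\ln C$, whereas $\kappa L^*=\frac{\ln4}{m}\cdot\frac{32}{25}mN=1.28\,N\ln4$ and $\ln8=1.5\ln4$. Inequality (5) fails for large $N$.

*The regret.* The losses are projections, so Lemma 1 gives $\|w_{t+1}\|^2=\|w_t\|^2(1-(1-e^{-\eta})\ell_t)$ exactly. The function $\ell\mapsto-\ln(1-(1-e^{-\eta})\ell)$ is convex on $[0,1]$ with values $0$ and $\eta$ at the endpoints, so it is at most $\eta\ell$. Therefore, for every starting vector,
$$\eta\sum_t\ell_t\ge-\ln\frac{\|P^Nw_1\|^2}{\|w_1\|^2}\ge N\ln64-2\ln C,\qquad\text{so}\qquad\sum_t\ell_t\ge\tfrac32mN-C'm,\quad C'=\frac{2\ln C}{\ln 16}.$$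
The regret is at least $(\frac32-\frac{32}{25})mN-C'm=\frac{11}{50}mN-C'm=\frac{11}{64}L^*-C'm$.

*The tuning does not help.* For $n=2$ the tuning $\eta=\ln(1+\sqrt{2H_1/\widehat L})$ equals $\frac{\ln16}m$ when $\widehat L=2/(16^{1/m}-1)^2$, which is $(2/(\ln16)^2+o(1))\,m^2$ as $m\to\infty$. Take $N=\lfloor25\widehat L/(32m)\rfloor$. Then $\widehat L-\frac{32}{25}m\le L^*\le\widehat L$ and $m=O(\sqrt{\widehat L})$, so the regret is at least $\frac{11}{64}\widehat L-O(\sqrt{\widehat L})$.

## 4. The phase of the step is free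

Look again at Lemma 1. It sees $q$ only through $|q|$. Every point of the circle $|q|=e^{-\kappa}$ serves equally well, and we have been using just one of them. Parametrize $q=e^{-\kappa z}$ and let
$$F(z)=M_T(z)M_{T-1}(z)\cdots M_1(z),\qquad M_t(z)=(I-L_t)+e^{-\kappa z}L_t.\tag{6}$$
The circle is the line $\mathrm{Re}\,z=1$, and the real rule sits at $z=1$, where (5) can fail. At the other end, near $z=0$, noncommutativity is invisible to first order: $M_t(s)=I-\kappa sL_t+O(s^2)$, so
$$F(s)=I-\kappa sA+O(s^2)\qquad(s\downarrow0).\tag{7}$$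
Only the sum $A$ appears, which is what we want to compare with. The function $F$ is entire and, as we shall see, bounded by $1$ in norm for $\mathrm{Re}\,z\ge0$. Bounded holomorphic functions transport information from near $0$ to the line $\mathrm{Re}\,z=1$, not to each of its points but on average, and the average is an explicit probability density that depends on nothing in the problem. So the algorithm draws its phase from that density, once.

**The algorithm.** *Initialization.* If $\widehat L>0$, set $\eta=\ln\big(1+\sqrt{2H_{n-1}/\widehat L}\big)$ and $\kappa=\eta/2$. Draw $U$ uniform on $(0,1)$, set $\theta=\frac1\pi\ln\frac U{1-U}$ and $q=e^{-\kappa(1+i\theta)}$. If $\widehat L=0$, set $q=0$. Draw $w_1$ standard complex Gaussian, independently of $\theta$. *Trial $t$.* Play $W_t$ from (2), or the random dyad described there. After seeing $L_t$, update by (1). One may rescale $w_{t+1}$ to unit norm; this changes nothing that is played.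

**Theorem 1.** This algorithm uses two real matrix–vector products with $L_t$ plus $O(n)$ further operations per trial, hence $O(n^2)$, and $O(n)$ memory. It does not need to know $T$. For every $T$ and every loss sequence with $L^*\le\widehat L$,
$$\mathbb E[\text{regret}]\le\sqrt{2\widehat LH_{n-1}}+H_{n-1}\le2\sqrt{\widehat L\ln n}+2\ln n.$$
Moreover, for every fixed $\eta>0$ and every loss sequence,
$$\mathbb E[\text{total loss}]\le\frac{\eta L^*+H_{n-1}}{1-e^{-\eta}},\tag{8}$$
which is the Matrix Hedge bound with $\ln n$ replaced by $H_{n-1}\le\ln n+\gamma$, where $\gamma=0.577\ldots$ is Euler's constant.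

So the answer to the question of Section 1 is yes.

**Cost.** The update needs $L_ta_t$ and $L_tb_t$ and $O(n)$ further operations. Sampling the dyad costs $O(n)$, and writing out $W_t$ or the dyad as a matrix costs $O(n^2)$. Initialization, including $H_{n-1}$, costs $O(n)$. An elementary function ($\ln,\exp,\cos,\sin,\sqrt{\cdot}$) counts as one operation; apart from one square root per trial for normalization, these are used only at initialization. Nothing depends on $T$ or $\widehat L$.

## 5. A bounded holomorphic function on a strip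

**Textbook facts.** A function $v$ with values in $[-\infty,\infty)$ is *subharmonic* on a domain if it is upper semicontinuous and, on each closed disc in the domain, its value at the center is at most its mean over the circle. If $f\not\equiv0$ is holomorphic, then $\ln|f|$ is subharmonic; for example, $\ln|z|$ is, with value $-\infty$ at $0$. The maximum of two subharmonic functions is subharmonic, as is subharmonic minus harmonic. A subharmonic function on a bounded domain that extends continuously to the boundary with values $\le0$ there is $\le0$ inside (maximum principle). Finally, if $\varphi$ is bounded and measurable on $\mathbb R$, then $\Phi(\zeta)=\int\frac{\mathrm{Im}\,\zeta}{\pi|x-\zeta|^2}\varphi(x)\,dx$ is bounded and harmonic on the upper half-plane, and it extends continuously by $\varphi(x)$ at every continuity point $x$ of $\varphi$.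

**Lemma 3.** Let $S=\{0\le\mathrm{Re}\,z\le1\}$. Let $f$ be entire with $|f|\le1$ on $S$, and suppose $f(s)=1-cs+O(s^2)$ as $s\downarrow0$, with $c$ real. Then
$$\int_{-\infty}^\infty\beta(t)\big(-\ln|f(1+it)|\big)\,dt\le c,\qquad\beta(t)=\frac{\pi}{2(\cosh\pi t+1)}.$$

For $f(z)=e^{-cz}$ with $c\ge0$, we have $-\ln|f(1+it)|=c$ for all $t$. As $\beta$ is a probability density (Section 6, Step 2), there is equality.

*Proof.* **Step A: the harmonic majorant on the strip.** The aim is to bound $\ln|f|$ inside by its boundary values. Since $f(s)\to1$ as $s\downarrow0$, $f\not\equiv0$. For $N>0$ let $v_N=\max(\ln|f|,-N)$. It is continuous on $S$, subharmonic inside, and $-N\le v_N\le0$. The map $\zeta=e^{i\pi z}$ takes the open strip conformally onto the upper half-plane, since $\arg\zeta=\pi\,\mathrm{Re}\,z\in(0,\pi)$ and $|\zeta|=e^{-\pi\,\mathrm{Im}\,z}$. It takes $\partial S$ homeomorphically onto $\mathbb R\setminus\{0\}$. Pulling back the Poisson integral of the transported boundary values of $v_N$ gives a bounded harmonic function $\Phi_N$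 on the strip, continuous up to $\partial S$ with boundary values $v_N$.

We claim $v_N\le\Phi_N$ on $S$. The strip is unbounded, so we need a barrier. Put $B(z)=\mathrm{Re}\cos(z-\frac12)=\cos(\mathrm{Re}\,z-\frac12)\cosh(\mathrm{Im}\,z)$. It is harmonic, at least $\cos\frac12>0$ on $S$, and tends to $\infty$ uniformly as $|\mathrm{Im}\,z|\to\infty$ in $S$. For $\varepsilon>0$ the function $v_N-\Phi_N-\varepsilon B$ is subharmonic, is $\le0$ on $\partial S$, and is negative where $|\mathrm{Im}\,z|$ is large because $v_N-\Phi_N$ is bounded. By the maximum principle on large rectangles it is $\le0$. Let $\varepsilon\to0$.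

**Step B: the Poisson kernel of the right-hand line.** The aim is an explicit formula. At $z=s\in(0,1)$ we have $\zeta=e^{i\pi s}$, and the boundary point $1+it$ goes to $x=-e^{-\pi t}$. So the line $\mathrm{Re}\,z=1$ carries the density
$$\omega_s(t)=\frac{\mathrm{Im}\,\zeta}{\pi|x-\zeta|^2}\left|\frac{dx}{dt}\right|=\frac{\sin\pi s\;e^{-\pi t}}{e^{-2\pi t}+2e^{-\pi t}\cos\pi s+1}=\frac{\sin\pi s}{2(\cosh\pi t+\cos\pi s)}.$$
On the line $\mathrm{Re}\,z=0$ we have $v_N\le0$ and the kernel is positive, so dropping that part only increases $\Phi_N(s)$. Hence $v_N(s)\le\int\omega_s(t)v_N(1+it)\,dt$. For $s$ small, $f(s)\ne0$ and $v_N(s)=\ln|f(s)|$ once $N$ is large. As $N\to\infty$, $-v_N(1+it)$ increases to $-\ln|f(1+it)|\ge0$, and monotone convergence gives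
$$\int_{-\infty}^\infty\omega_s(t)\big(-\ln|f(1+it)|\big)\,dt\le-\ln|f(s)|.\tag{9}$$

**Step C: differentiating at $0$.** The aim is to use the expansion of $f$. The right side of (9) is $cs+O(s^2)$. Divide by $s$ and let $s\downarrow0$. Since $\sin(\pi s)/s\to\pi$ and $\cos\pi s\to1$, we have $\omega_s(t)/s\to\beta(t)$ for each $t$. The integrands are nonnegative, so Fatou's lemma gives the claim. $\square$

The interpolation method used here is the one behind the multivariate Golden–Thompson inequality of Sutter, Berta and Tomamichel (Comm. Math. Phys. 352, 2017). In (6) the exponential $e^{-\kappa zL_t}$ is replaced by the function $(I-L_t)+e^{-\kappa z}L_t$, which is affine in $L_t$, so each update needs only matrix–vector products.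

## 6. Proof of Theorem 1

Steps 1–4 treat the algorithm with $q=e^{-\kappa(1+i\theta)}$, where $\kappa=\eta/2$ and $\eta>0$ is arbitrary. Then $w_{T+1}=F(1+i\theta)w_1$ and $|q|^2=e^{-\eta}$.

**Step 1: no $w_t$ vanishes.** This makes (2) and (4) meaningful. The matrix $(I-L_t)+qL_t$ is singular only if $(1-\lambda)+q\lambda=0$ for some $\lambda\in(0,1]$. Then $q=-(1-\lambda)/\lambda\le0$, and as $q\ne0$, $q$ is a negative real, that is, $\kappa\theta\in\pi+2\pi\mathbb Z$. This has probability $0$, because $\theta$ has a density. So almost surely all factors are invertible and, as $w_1\ne0$ almost surely, $w_t\neq0$ for all $t$.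

**Step 2: the law of $\theta$.** We match it with $\beta$. The event $\theta\le r$ says $\frac U{1-U}\le e^{\pi r}$, that is, $U\le\frac1{1+e^{-\pi r}}$. So $\theta$ has distribution function $1/(1+e^{-\pi r})$ and density
$$\frac{\pi e^{-\pi r}}{(1+e^{-\pi r})^2}=\frac{\pi}{(e^{\pi r/2}+e^{-\pi r/2})^2}=\frac\pi{2(\cosh\pi r+1)}=\beta(r).$$

**Step 3: inequality (5) holds on average.** We show
$$\mathbb E_\theta\big[-\ln\|F(1+i\theta)\|\big]\le\kappa L^*.\tag{10}$$
Let $\mathrm{Re}\,z\ge0$. The matrix $M_t(z)$ is a polynomial in the symmetric matrix $L_t$, hence normal. Its eigenvalues $(1-\lambda)+e^{-\kappa z}\lambda$ are convex combinations of the points $1$ and $e^{-\kappa z}$ of the closed unit disc. So $\|M_t(z)\|\le1$, and $\|F(z)\|\le1$.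

Let $u$ be a real unit vector with $Au=L^*u$, and put $f(z)=u^\top F(z)u$. This is entire, $|f(z)|\le\|F(z)\|\le1$ on $S$, and (7) gives $f(s)=1-\kappa L^*s+O(s^2)$. Lemma 3 with $c=\kappa L^*$ and Step 2 give $\mathbb E[-\ln|f(1+i\theta)|]\le\kappa L^*$. Since $-\ln\|F\|\le-\ln|f|$, (10) follows.

**Step 4: proof of (8).** We combine the three bounds. The losses are fixed in advance, so $F$ is a fixed function, and $\theta$ and $w_1$ are independent. Apply (4), then Lemma 2 with $M=F(1+i\theta)$ conditionally on $\theta$, then (10):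
$$(1-e^{-\eta})\,\mathbb E\sum_t\ell_t\le\mathbb E_\theta\big[-2\ln\|F(1+i\theta)\|\big]+H_{n-1}\le2\kappa L^*+H_{n-1}=\eta L^*+H_{n-1}.$$
All the quantities $-\ln(\cdot)$ here are nonnegative, because $F(1+i\theta)$ is a contraction and $X\le1$ in Lemma 2. So Tonelli's theorem justifies integrating over $w_1$ first and then over $\theta$. The value of $\eta$ was not used, so (8) holds for every $\eta>0$.

**Step 5: the tuned $\eta$, for $\widehat L>0$.** We turn (8) into a regret bound. Put $a=H_{n-1}$ and $g=\sqrt{2a/\widehat L}$, so $e^\eta=1+g$ and $\frac1{1-e^{-\eta}}=\frac{1+g}g$. For $x\ge1$ we have $\ln x\le\frac12(x-\frac1x)$: both sides vanish at $1$, and the derivatives satisfy $\frac1x\le\frac12(1+\frac1{x^2})$. At $x=1+g$ the right side is $\frac{g(2+g)}{2(1+g)}$, so $\ln(1+g)\frac{1+g}g\le1+\frac g2$. Hence (8) gives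
$$\mathbb E[\text{regret}]\le L^*\frac g2+a\Big(1+\frac1g\Big)\le\widehat L\,\frac g2+\frac ag+a=\sqrt{2\widehat La}+a,$$
since $\widehat Lg/2=a/g=\sqrt{a\widehat L/2}$.

**Step 6: the case $\widehat L=0$.** Here $q=0$, and we need a separate argument. Now $L^*=0$, so there is a unit vector $u$ with $\sum_tu^\top L_tu=0$. As $L_t\succeq0$, each $u^\top L_tu=0$ and therefore $L_tu=0$. The update is $w_{t+1}=(I-L_t)w_t$, so $u^\top w_{t+1}=u^\top w_t=\dots=u^\top w_1$, which is nonzero almost surely. Thus no $w_t$ vanishes, and (4) with $q=0$ gives $\sum_t\ell_t\le-\ln(|u^\top w_1|^2/\|w_1\|^2)$. By Lemma 2 the expectation of the right side is $H_{n-1}$.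

**Step 7: constants.** We compare $H_{n-1}$ with $\ln n$. We have $H_1=1\le2\ln2$. If $H_{n-1}\le2\ln n$, then $H_n\le2\ln n+\frac1n\le2\ln n+2\ln(1+\frac1n)=2\ln(n+1)$, because $\frac1n\le\frac2{n+1}\le2\ln(1+\frac1n)$. So $H_{n-1}\le2\ln n$ for all $n\ge2$, and $\sqrt{2\widehat LH_{n-1}}\le2\sqrt{\widehat L\ln n}$. Also, $H_{n-1}-\ln n$ increases with $n$, since $\frac1n>\ln(1+\frac1n)$, and its limit is $\gamma$. So $H_{n-1}\le\ln n+\gamma$. This proves Theorem 1. $\blacksquare$

## 7. Many good directions: the sum of the $k$ smallest eigenvalues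

If many directions are nearly optimal, a random start is close to their span, and the term $H_{n-1}$ should shrink. The algorithm does not have to be told.

**Theorem 2.** Let $\Lambda_k$ be the sum of the $k$ smallest eigenvalues of $A$. For every $\eta>0$ the same algorithm satisfies, for all $1\le k\le n$,
$$\mathbb E\sum_t\ell_t\le\frac{\eta\Lambda_k/k+H_{n-1}-H_{k-1}}{1-e^{-\eta}},\qquad H_{n-1}-H_{k-1}\le\frac1k+\ln\frac nk .$$

For $k=1$ the first bound is (8). For $n$ even, $k=n/2$ and $\Lambda_k=0$, it is at most $(\frac2n+\ln2)/(1-e^{-\eta})$, with no $\ln n$.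

*Proof.* Let $\sigma_1\ge\dots\ge\sigma_n$ be the singular values of $F=F(1+i\theta)$. By Step 1 of Section 6 they are positive almost surely.

**Step 1: the product of the top $k$ singular values.** We show $\mathbb E_\theta[-\ln(\sigma_1\cdots\sigma_k)]\le\kappa\Lambda_k$. Let $V$ be the real $n\times k$ matrix whose columns $u_1,\dots,u_k$ are orthonormal eigenvectors of $A$ for its $k$ smallest eigenvalues. Put $f(z)=\det(V^\top F(z)V)$, an entire function. For any matrix $G$, $\sigma_i(G)=\min\{\|G-R\|:\mathrm{rank}\,R<i\}$. As $\|V^\top GV-V^\top RV\|\le\|G-R\|$ and $V^\top RV$ has rank less than $i$ too, $\sigma_i(V^\top GV)\le\sigma_i(G)$. The modulus of a determinant is the product of the singular values, so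
$$|f(z)|\le\prod_{i\le k}\sigma_i(F(z)),$$
and this is at most $1$ for $\mathrm{Re}\,z\ge0$, since $F(z)$ is then a contraction. By (7), $V^\top F(s)V=I_k-\kappa sV^\top AV+O(s^2)$, and $V^\top AV$ is diagonal with trace $\Lambda_k$. Hence $f(s)=1-\kappa\Lambda_ks+O(s^2)$. Lemma 3 with $c=\kappa\Lambda_k$ gives the claim.

**Step 2: the start vector against $k$ directions.** We refine Lemma 2. Condition on $\theta$. Let $g_1,\dots,g_n$ be the coordinates of $w_1$ in a basis of right singular vectors of $F$; by unitary invariance they are again i.i.d. standard complex Gaussian. Put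
$$Q=\frac{\sum_{i\le k}|g_i|^2}{\|w_1\|^2},\qquad p_i=\frac{|g_i|^2}{\sum_{j\le k}|g_j|^2}\quad(i\le k).$$
Since $\|Fw_1\|^2=\sum_i\sigma_i^2|g_i|^2$ and $\ln$ is concave,
$$\ln\frac{\|Fw_1\|^2}{\|w_1\|^2}\ge\ln\Big(Q\sum_{i\le k}p_i\sigma_i^2\Big)\ge\ln Q+\sum_{i\le k}p_i\ln\sigma_i^2 .$$
By exchangeability $\mathbb Ep_i=\frac1k$. Next, $Q=G_k/G_n$, where $G_m=\sum_{i\le m}|g_i|^2$ has the Gamma$(m)$ law, so $\mathbb E\ln G_m=\frac1{\Gamma(m)}\int_0^\infty x^{m-1}e^{-x}\ln x\,dx=\Gamma'(m)/\Gamma(m)=\psi(m)$, the digamma function. Differentiating $\ln\Gamma(m+1)=\ln m+\ln\Gamma(m)$ gives $\psi(m+1)=\psi(m)+\frac1m$. Hence $\mathbb E[-\ln Q]=\psi(n)-\psi(k)=\sum_{j=k}^{n-1}\frac1j=H_{n-1}-H_{k-1}$. Together,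
$$\mathbb E_{w_1}\Big[-\ln\frac{\|Fw_1\|^2}{\|w_1\|^2}\Big]\le-\frac2k\ln(\sigma_1\cdots\sigma_k)+H_{n-1}-H_{k-1}.$$

**Step 3: conclusion.** Take expectations in (4), first over $w_1$ and then over $\theta$ (all terms are nonnegative), and use Steps 2 and 1:
$$(1-e^{-\eta})\,\mathbb E\sum_t\ell_t\le\frac2k\kappa\Lambda_k+H_{n-1}-H_{k-1}=\frac{\eta\Lambda_k}k+H_{n-1}-H_{k-1}.$$
Finally, for $k<n$, $H_{n-1}-H_{k-1}=\frac1k+\sum_{j=k+1}^{n-1}\frac1j\le\frac1k+\ln\frac nk$ by comparison with $\int dx/x$. For $k=n$ the difference is $0$. $\blacksquare$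

## 8. The constant $\sqrt2$

**Theorem 3.** For any algorithm (given $\widehat L$, with oblivious nature) let $R_n(\widehat L)$ be its worst expected regret over all $T$ and all sequences with $L^*\le\widehat L$. Then
$$\liminf_{\widehat L\to\infty}\frac{R_n(\widehat L)}{\sqrt{\widehat L}}\ge\mathbb E\max_{i\le n}G_i-2^{-n/2}=(1+o_n(1))\sqrt{2\ln n},\qquad G_i\ \text{i.i.d. }N(0,1),$$
whatever the running time. For the algorithm of Section 4, $\limsup_{\widehat L\to\infty}R_n(\widehat L)/\sqrt{\widehat L}\le\sqrt{2H_{n-1}}=(1+o_n(1))\sqrt{2\ln n}$.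

*Proof.* The upper bound is Theorem 1, with $H_{n-1}/\ln n\to1$. For the lower bound, diagonal losses suffice.

**Step 1: random losses.** We set up a random sequence that keeps $L^*$ close to $\widehat L$. If $R_n(\widehat L)=\infty$ there is nothing to prove at that $\widehat L$, so let it be finite. Also $R_n(\widehat L)\ge0$, because zero losses give regret $0$. Fix $p\in(0,1)$, let $T=\lfloor\widehat L/p\rfloor$, and let $L_t=\mathrm{diag}(\ell_{t,1},\dots,\ell_{t,n})$ with i.i.d. Bernoulli$(p)$ entries, independent of the algorithm's randomness. For a given sequence let $\overline W_t$ be the expectation of $W_t$ over the algorithm's randomness; it depends only on $L_1,\dots,L_{t-1}$. The algorithm's expected loss on the realized sequence is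
$$a=\sum_{t\le T}\sum_i(\overline W_t)_{ii}\,\ell_{t,i},\qquad\text{and}\qquad L^*=\min_i\sum_{t\le T}\ell_{t,i}.$$

**Step 2: mean and variance of $a$.** The algorithm cannot predict the coins. Since $\sum_i(\overline W_t)_{ii}=1$, $a-pT=\sum_t\sum_i(\overline W_t)_{ii}(\ell_{t,i}-p)$ is a sum of martingale differences with conditional variances $p(1-p)\sum_i(\overline W_t)_{ii}^2\le p(1-p)$. So $\mathbb Ea=pT$ and $\mathrm{Var}\,a\le p(1-p)T$.

**Step 3: sequences with $L^*>\widehat L$.** They are not allowed in $R_n$, and we bound what is lost by excluding them. Let $D=\{L^*\le\widehat L\}$. On $D$ we have $a-L^*\le R_n(\widehat L)$, and $R_n\ge0$, so $R_n(\widehat L)\ge\mathbb E[(a-L^*)\mathbf 1_D]$. On $D^c$, $L^*>\widehat L\ge pT$, so $a-L^*\le a-pT$. With the Cauchy–Schwarz inequality,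
$$R_n(\widehat L)\ge\mathbb E[a-L^*]-\mathbb E[(a-pT)\mathbf 1_{D^c}]\ge\mathbb E\max_{i\le n}\sum_{t\le T}(p-\ell_{t,i})-\sqrt{p(1-p)T\,P(D^c)}.$$

**Step 4: the limit.** We let $\widehat L\to\infty$, so $T\to\infty$. By the central limit theorem the vector with coordinates $\sum_t(p-\ell_{t,i})/\sqrt{p(1-p)T}$ converges in law to $(G_1,\dots,G_n)$. The square of its largest coordinate is at most the sum of the squares of all coordinates, which has mean $n$. So the maxima are uniformly integrable, and their means converge to $\mathbb E\max_iG_i$. Moreover, $D^c$ requires all $n$ independent sums $\sum_t\ell_{t,i}$ to exceed $pT$, so $P(D^c)\le P(\sum_t\ell_{t,1}>pT)^n\to2^{-n}$. Dividing by $\sqrt{\widehat L}\sim\sqrt{pT}$,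
$$\liminf_{\widehat L\to\infty}\frac{R_n(\widehat L)}{\sqrt{\widehat L}}\ge\sqrt{1-p}\,\Big(\mathbb E\max_{i\le n}G_i-2^{-n/2}\Big).$$
The left side does not involve $p$; let $p\to0$.

**Step 5: the Gaussian maximum.** We recall why $\mathbb E\max_{i\le n}G_i\sim\sqrt{2\ln n}$. By Jensen, $e^{\lambda\mathbb E\max G_i}\le\mathbb E\,e^{\lambda\max G_i}\le ne^{\lambda^2/2}$, and $\lambda=\sqrt{2\ln n}$ gives $\mathbb E\max G_i\le\sqrt{2\ln n}$. Conversely, fix $\varepsilon\in(0,1)$ and let $r=(1-\varepsilon)\sqrt{2\ln n}$. Then $P(G_1>r)\ge\frac1{\sqrt{2\pi}}e^{-(r+1)^2/2}=n^{-(1-\varepsilon)^2-o(1)}$, so $P(\max G_i\le r)=(1-P(G_1>r))^n\le e^{-nP(G_1>r)}\to0$. Since $\max G_i\ge G_1$, the negative part of the maximum is at most $|G_1|$, so $\mathbb E\max G_i\ge r\,P(\max G_i>r)-\mathbb E|G_1|=(1-\varepsilon-o(1))\sqrt{2\ln n}$. $\blacksquare$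

## 9. Sparse losses, and a nature that watches

**Cost for structured losses.** If the output dyad is reported by its vector, the cost per trial is $O(n)$ plus the cost of a product $L_tx$. This is $O(n+\mathrm{nnz}(L_t))$ for sparse losses, where $\mathrm{nnz}$ counts nonzero entries, and $O(n)$ for $L_t=x_tx_t^\top$ with $\|x_t\|\le1$. The state is one complex vector and one complex number, and $L_{<t}$ is never stored.

**Obliviousness.** The proof used that $F$ is a fixed function while $\theta$ and $w_1$ are random. This hypothesis is part of the problem, and it cannot be dropped for any algorithm that commits visibly to a random low-rank $W_t$. Suppose nature sees the realized $W_t$, of rank at most $r<n$, and plays $L_t=$ the orthogonal projection onto its range. Each trial then costs $\mathrm{tr}(W_tL_t)=1$. But $\mathrm{tr}\,L_{\le T}\le rT$, so the smallest eigenvalue satisfies $L^*\le rT/n$, and the regret is at least $(1-\frac rn)T$. The matrices (2) have rank at most $2$, so this applies to them when $n\ge3$; it applies to the random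 dyads, of rank $1$, already when $n=2$.
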